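
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Point-distinguishing edge colorings of complete bipartite graphs\\ and the constant $3-\sqrt5$}


\begin{abstract}
An edge coloring of a graph, not necessarily proper, is point-distinguishing if distinct vertices see distinct sets of colors. For $k\ge3$ let $n_k$ be the largest $m\ge 2$ for which $K_{m,m}$ has such a coloring with $k$ colors. Since the $2m$ color sets are distinct and nonempty, $n_k<2^{k-1}$; the question is whether $\lim_{k\to\infty} n_k/2^{k-1}$, known to be at least $3-\sqrt5\approx0.764$, is smaller than $1$. We show that the limit equals $3-\sqrt5$. The upper bound, $n_k<(3-\sqrt5)2^{k-1}$ for every $k\ge3$, follows from the Harris--Kleitman correlation inequality. We also give an independent proof of the lower bound, with error $O(\log k/k)$, by a construction with blocks of logarithmic size that is completed by Hall's theorem. Two theorems of Talagrand show that this order of the error is correct.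
\end{abstract}

\section{The question and the answer}

Let $G$ be a finite simple graph. A (general) edge coloring with $k$ colors is any map $\varphi:E(G)\to[k]$, where $[k]=\{1,\dots,k\}$; adjacent edges may share a color. The \emph{color set} of a vertex is the set of colors on the edges incident with it. The coloring is \emph{point-distinguishing} if distinct vertices have distinct color sets. A component $K_2$ makes this impossible, and so do two isolated vertices; when neither occurs, the smallest $k$ that suffices is the \emph{point-distinguishing chromatic index} $\chi_0(G)$.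

For $G=K_{m,m}$ the following is known. The sequence $\chi_0(K_{2,2}),\chi_0(K_{3,3}),\dots$ is non-decreasing and increases in steps of $1$. So there are integers $1=n_2<n_3<n_4<\cdots$ such that, for $k\ge3$, $\chi_0(K_{m,m})=k$ exactly when $n_{k-1}+1\le m\le n_k$. Equivalently,
\begin{equation}\label{eq:nk}
n_k=\max\{m\ge2:\ K_{m,m}\text{ has a point-distinguishing coloring with $k$ colors}\}\qquad(k\ge3).
\end{equation}
It is also known that $n_{k+1}\ge 2n_k$ and that $n_3,\dots,n_7$ are $2,5,11,22,46$.

There is an obvious ceiling. A point-distinguishing coloring of $K_{m,m}$ uses $2m$ distinct nonempty subsets of $[k]$, so $2m\le 2^k-1$ and $n_k<2^{k-1}$. The ratio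
\[
\frac{n_k}{2^{k-1}}=\frac{2n_k}{2^k}
\]
is the proportion of all subsets of $[k]$ that occur as color sets in an extremal coloring. By $n_{k+1}\ge2n_k$ the ratio is non-decreasing, so it converges; the limit is known to lie in $[3-\sqrt5,1]$. The problem, posed in \cite{PD}, is whether the limit is strictly smaller than $1$: must a positive proportion of the subsets be wasted?

Here is why one should expect waste. The edge between a vertex with color set $X$ in one part and a vertex with color set $Y$ in the other has its color in $X\cap Y$, so $X$ and $Y$ intersect. In particular, $X$ and its complement never appear in opposite parts. If almost all subsets were used, each part would therefore be almost closed under complements. On the other hand, the condition ``$X$ meets every $Y$ in the other part'' passes from $X$ to all supersets of $X$, and a family closed under supersets whose proportion among all subsets is bounded away from $0$ and $1$ is far from closed under complements. A correlation inequality turns this conflict into an exact numerical statement.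

Throughout,
\[
f(\mu)=\mu^2-3\mu+1=(1-\mu)^2-\mu,\qquad c=\frac{3-\sqrt5}2 .
\]
The number $c\approx0.382$ is the smaller root of $f$; the larger one, $\frac{3+\sqrt5}2$, exceeds $1$. Thus $c=(1-c)^2$ and $2c=3-\sqrt5$.

\begin{theorem}\label{thm:upper}
Let $m\le n$ be positive integers with $mn\ge2$. If $K_{m,n}$ has a point-distinguishing edge coloring with $k$ colors, then
\[
\frac n{2^k}\le\Bigl(1-\frac m{2^k}\Bigr)^2 .
\]
In particular, $n_k<(3-\sqrt5)\,2^{k-1}$ for every $k\ge3$.
\end{theorem}

For $k=3,\dots,7$ this gives $n_k\le 3,6,12,24,48$, against the true values $2,5,11,22,46$.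

\begin{theorem}\label{thm:lower}
Let $k,m,n$ be integers with $k\ge2$, $2k^2\le m\le n$ and $m<2^k$. If
\begin{equation}\label{eq:hyp}
\frac n{2^k}\le\Bigl(1-\frac m{2^k}\Bigr)^2-\frac{6\log_2k}{k},
\end{equation}
then $K_{m,n}$ has a point-distinguishing edge coloring with $k$ colors. Consequently, for all large $k$,
\[
n_k\ge 2^{k-1}\Bigl(3-\sqrt5-\frac{12\log_2k}{\sqrt5\,k}\Bigr)-1 .
\]
\end{theorem}

\begin{corollary}\label{cor:limit}
$\displaystyle\lim_{k\to\infty}\frac{n_k}{2^{k-1}}=3-\sqrt5<1$.
\end{corollary}

The corollary is immediate from the two theorems. Their proofs use only \eqref{eq:nk} from the facts listed above, so even the existence of the limit and the bound $\ge3-\sqrt5$ are reproved here. If one accepts that bound, Theorem~\ref{thm:upper} alone answers the question.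

\begin{theorem}\label{thm:order}
There are absolute constants $0<a<b$ such that for all large $k$
\[
a\,\frac{\log k}{k}\le 3-\sqrt5-\frac{n_k}{2^{k-1}}\le b\,\frac{\log k}{k}.
\]
\end{theorem}

Theorems~\ref{thm:upper} and~\ref{thm:lower} are proved in full. The left inequality of Theorem~\ref{thm:order} uses two published theorems of Talagrand \cite{T94,T96}, stated in Section~\ref{sec:order}; nothing else depends on them.

\section{Color sets, and the case of three colors}\label{sec:small}

Write $X^c=[k]\setminus X$. Consider a point-distinguishing coloring of $K_{m,n}$ with $k$ colors, and let $\mathcal A$ and $\mathcal B$ be the families of color sets of the vertices in the parts of size $m$ and $n$. Distinctness of the color sets says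
\begin{equation}\label{eq:disjoint}
|\mathcal A|=m,\qquad |\mathcal B|=n,\qquad \mathcal A\cap\mathcal B=\emptyset,
\end{equation}
and, as observed above, the color of the edge joining $X$ to $Y$ shows
\begin{equation}\label{eq:cross}
X\cap Y\ne\emptyset\qquad\text{for all }X\in\mathcal A,\ Y\in\mathcal B .
\end{equation}
The upper bound uses nothing but \eqref{eq:disjoint} and \eqref{eq:cross}. For the lower bound we shall see that, under a mild extra condition, families with these two properties do come from colorings.

The case $k=3$, $m=2$ already shows both sides. How large can $n$ be? There are seven nonempty subsets of $[3]$, so counting gives $n\le5$, with equality only if all seven are used.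

\emph{The value $n=5$ is impossible.} If $\mathcal A$ contained a singleton $\{i\}$, every member of $\mathcal B$ would contain $i$; but only three sets other than $\{i\}$ do, and $|\mathcal B|=5$. So the two members of $\mathcal A$ have at least two elements, and one of them has exactly two, say $\{1,2\}\in\mathcal A$. Its complement $\{3\}$ is not in $\mathcal B$ by \eqref{eq:cross}, and it is not in $\mathcal A$ because it is a singleton. So $\{3\}$ is not used, a contradiction.

\emph{The value $n=4$ is attained.} Take $\mathcal A=\{\{1,2\},\{1,2,3\}\}$, the sets containing the block $\{1,2\}$, and $\mathcal B=\{\{1\},\{2\},\{1,3\},\{2,3\}\}$, the sets containing exactly one element of it. The array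
\[
\begin{array}{c|cccc}
 & \{1\}&\{2\}&\{1,3\}&\{2,3\}\\ \hline
\{1,2\}&1&2&1&2\\
\{1,2,3\}&1&2&3&3
\end{array}
\]
lists the edge colors; the set of entries of each row and of each column is its label. So $K_{2,4}$ has a point-distinguishing coloring with three colors. (Theorem~\ref{thm:upper} gives $n\le 8\cdot(\tfrac34)^2=4.5$ here, hence also $n\le4$.)

Both halves generalize. In the upper bound, the set $\{3\}$ was lost because it was too small for $\mathcal A$, while its complement was large enough to contain a member of $\mathcal A$. In the lower bound, one block will be replaced by many.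

\section{The upper bound}\label{sec:upper}

A family $\mathcal U\subseteq2^{[k]}$ is an \emph{up-set} if $X\in\mathcal U$ and $X\subseteq X'\subseteq[k]$ imply $X'\in\mathcal U$. Let $P$ be the uniform probability measure on $2^{[k]}$, so $P(\mathcal F)=|\mathcal F|/2^k$. The tool is the fact that up-sets are positively correlated.

\begin{lemma}[Harris--Kleitman]\label{lem:HK}
If $\mathcal U,\mathcal V\subseteq2^{[k]}$ are up-sets, then $P(\mathcal U\cap\mathcal V)\ge P(\mathcal U)P(\mathcal V)$.
\end{lemma}

\begin{proof}
We show $|\mathcal U\cap\mathcal V|\ge2^{-k}|\mathcal U||\mathcal V|$ by induction on $k$; the case $k=0$ is trivial. For $k\ge1$ let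
\[
\mathcal U_0=\{X\subseteq[k-1]:X\in\mathcal U\},\qquad \mathcal U_1=\{X\subseteq[k-1]:X\cup\{k\}\in\mathcal U\},
\]
and define $\mathcal V_0,\mathcal V_1$ likewise. These are up-sets in $2^{[k-1]}$, with $\mathcal U_0\subseteq\mathcal U_1$ and $\mathcal V_0\subseteq\mathcal V_1$. Let $u_i=|\mathcal U_i|$ and $v_i=|\mathcal V_i|$. By induction,
\[
|\mathcal U\cap\mathcal V|=|\mathcal U_0\cap\mathcal V_0|+|\mathcal U_1\cap\mathcal V_1|\ge2^{-(k-1)}(u_0v_0+u_1v_1)\ge2^{-k}(u_0+u_1)(v_0+v_1),
\]
where the last step holds because $2(u_0v_0+u_1v_1)-(u_0+u_1)(v_0+v_1)=(u_1-u_0)(v_1-v_0)\ge0$.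
\end{proof}

Now let $\mathcal A,\mathcal B$ satisfy \eqref{eq:disjoint} and \eqref{eq:cross}. These families need not be up-sets, so we enclose them in up-sets: $\mathcal A$ in the up-set $\mathcal U$ that it generates, and $\mathcal B$ in the family $\mathcal V$ of all sets that \eqref{eq:cross} permits. Formally, let
\[
\mathcal U=\{Z\subseteq[k]:Z\supseteq X\text{ for some }X\in\mathcal A\},\qquad
\mathcal V=\{Y\subseteq[k]:Y^c\notin\mathcal U\}.
\]
Then $\mathcal U$ is an up-set containing $\mathcal A$, and $\mathcal V$ consists of all sets that meet every member of $\mathcal A$. Indeed, $Y^c\in\mathcal U$ means that some $X\in\mathcal A$ lies in $Y^c$, that is, misses $Y$. Hence $\mathcal V$ is an up-set, and $\mathcal B\subseteq\mathcal V$ by \eqref{eq:cross}. Moreover, $P(\mathcal V)=1-P(\mathcal U)$, since complementation is a bijection of $2^{[k]}$.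

The two questions ``is $X\in\mathcal U$?'' and ``is $X^c\in\mathcal U$?'' divide $2^{[k]}$ into four classes:
\[
\begin{array}{c|c|c}
 & X^c\notin\mathcal U\ \ (X\in\mathcal V) & X^c\in\mathcal U\ \ (X\notin\mathcal V)\\ \hline
X\in\mathcal U & \mathcal U\cap\mathcal V & \mathcal U\setminus\mathcal V\\ \hline
X\notin\mathcal U & \mathcal V\setminus\mathcal U & \text{lost}
\end{array}
\]
The lost sets lie outside $\mathcal U\cup\mathcal V$, so they occur neither in $\mathcal A$ nor in $\mathcal B$. Complementation exchanges the lost sets with $\mathcal U\cap\mathcal V$: in Section~\ref{sec:small}, $\{3\}$ was lost because $\{1,2\}\in\mathcal U\cap\mathcal V$. So there are exactly as many lost sets as sets in $\mathcal U\cap\mathcal V$, and positive correlation makes this number large.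

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Put $\alpha=m/2^k$, $\beta=n/2^k$ and $u=P(\mathcal U)$, so $P(\mathcal V)=1-u$. From $\mathcal A\subseteq\mathcal U$ and $\mathcal B\subseteq\mathcal V$ we get
\begin{equation}\label{eq:range}
\alpha\le u\le1-\beta ,\qquad\text{in particular}\qquad \alpha+\beta\le1 .
\end{equation}
Since $\mathcal A$ and $\mathcal B$ are disjoint subfamilies of $\mathcal U\cup\mathcal V$,
\begin{equation}\label{eq:basic}
\alpha+\beta\le P(\mathcal U\cup\mathcal V)=P(\mathcal U)+P(\mathcal V)-P(\mathcal U\cap\mathcal V)=1-P(\mathcal U\cap\mathcal V)\le1-u(1-u),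
\end{equation}
the last step by Lemma~\ref{lem:HK}.

We do not know $u$, only its range \eqref{eq:range}. The concave function $u(1-u)$ attains its minimum on $[\alpha,1-\beta]$ at an endpoint, where its values are $\alpha(1-\alpha)$ and $\beta(1-\beta)$. Because $\alpha\le\beta$ and $\alpha+\beta\le1$,
\[
\beta(1-\beta)-\alpha(1-\alpha)=(\beta-\alpha)(1-\alpha-\beta)\ge0,
\]
so
\begin{equation}\label{eq:min}
u(1-u)\ge\alpha(1-\alpha).
\end{equation}
Now \eqref{eq:basic} gives $\beta\le1-\alpha-\alpha(1-\alpha)=(1-\alpha)^2$.

For the last assertion let $m=n=n_k$ and $\mu=n_k/2^k$. We have shown $\mu\le(1-\mu)^2$, that is, $f(\mu)\ge0$, and $\mu\le\frac12$ by \eqref{eq:range}. As the larger root of $f$ exceeds $\frac12$, it follows that $\mu\le c$. Since $c$ is irrational, $\mu<c$, which is $n_k<(3-\sqrt5)2^{k-1}$.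
\end{proof}

The assumption $m\le n$ was used in the comparison of the endpoints; Remark~\ref{rem:swap} shows that it is needed. The assumption $mn\ge2$ only excludes $K_2$.

\section{The lower bound}\label{sec:lower}

\subsection*{From families to colorings}

For a family $\mathcal F\subseteq2^{[k]}$ and $x\in[k]$ let $\mathcal F_x=\{F\in\mathcal F:x\in F\}$. Given families with \eqref{eq:disjoint} and \eqref{eq:cross}, we want to color each edge $XY$ with an element of $X\cap Y$ so that every vertex really receives all the colors in its set. The number of required incidences is small compared with the number of edges, and Hall's theorem applies. Recall its statement: a bipartite graph with finite classes $D$ and $E$ has a matching covering $D$ if and only if every $D'\subseteq D$ has at least $|D'|$ neighbors in $E$.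

\begin{lemma}\label{lem:realize}
Let $\mathcal A,\mathcal B\subseteq2^{[k]}$ be disjoint families such that $X\cap Y\ne\emptyset$ for all $X\in\mathcal A$, $Y\in\mathcal B$. If $|\mathcal A_x|\ge2k$ and $|\mathcal B_x|\ge2k$ for every $x\in[k]$, then $K_{|\mathcal A|,|\mathcal B|}$ has a point-distinguishing edge coloring with $k$ colors.
\end{lemma}

\begin{proof}
Identify the two parts with $\mathcal A$ and $\mathcal B$. Call each pair $(X,x)$ with $x\in X\in\mathcal A$, and each pair $(Y,y)$ with $y\in Y\in\mathcal B$, a \emph{demand}: the vertex wants an edge of that color. Form an auxiliary bipartite graph between the demands and the edges of $K_{|\mathcal A|,|\mathcal B|}$. Join $(X,x)$ to all edges $XY$ with $Y\in\mathcal B_x$, and join $(Y,y)$ to all edges $XY$ with $X\in\mathcal A_y$. So a demand is joined to exactly those edges at its vertex that may carry its color.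

Every demand has degree at least $2k$. An edge $XY$ is joined to the demands $(X,x)$ and $(Y,x)$ with $x\in X\cap Y$, so its degree is $2|X\cap Y|\le2k$. If $D'$ is a set of demands with neighborhood $N(D')$, then counting the incidences at $D'$ gives $2k|D'|\le2k|N(D')|$. By Hall's theorem there is a matching covering all demands.

Color the edge matched to $(X,x)$ with $x$ and the edge matched to $(Y,y)$ with $y$; color every unmatched edge $XY$ with any element of $X\cap Y\ne\emptyset$. Every edge $XY$ has its color in $X\cap Y$, so the color set of each vertex is contained in the set it is identified with. Equality holds since all demands are met. The sets are pairwise distinct because $\mathcal A\cap\mathcal B=\emptyset$.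
\end{proof}

\begin{remark}\label{rem:swap}
Let $k=8$ and $T=\{1,2,3\}$. Take $\mathcal A=\{X:X\supseteq T\}$ and $\mathcal B=\{Y:\emptyset\ne Y\cap T\ne T\}$, with $|\mathcal A|=32$ and $|\mathcal B|=192$. They are disjoint and satisfy \eqref{eq:cross}. Also $|\mathcal A_x|\ge16=2k$ and $|\mathcal B_x|=96$ for all $x$. So $K_{32,192}$ has a point-distinguishing coloring with eight colors. The bound of Theorem~\ref{thm:upper} for $m=32$ is $n\le196$. With the roles of the parts exchanged, its inequality would read $\frac18\le(1-\frac34)^2=\frac1{16}$, which is false. So the hypothesis $m\le n$ cannot be dropped.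
\end{remark}

\subsection*{Which families to take}

Equality holds throughout \eqref{eq:basic} and \eqref{eq:min} if $\mathcal A=\mathcal U$, $\mathcal B=\mathcal V\setminus\mathcal U$, and $\mathcal U$ and $\mathcal V$ are independent. Then $P(\mathcal A)=u$ and
\[
P(\mathcal B)=P(\mathcal V)-P(\mathcal U\cap\mathcal V)=(1-u)-u(1-u)=(1-u)^2 ,
\]
and the balanced case $u=(1-u)^2$ has $u=c$. So we look for an up-set $\mathcal U$ of prescribed measure for which the events $X\in\mathcal U$ and $X^c\in\mathcal U$ are nearly independent. One block, as in Section~\ref{sec:small}, gives only $P(\mathcal U)=2^{-w}$, where $w$ is its size. With $t$ disjoint blocks of size $w$ and the condition ``$X$ contains some block'', we get $P(\mathcal U)=1-(1-2^{-w})^t$, which can be tuned by choosing $t$. The events for $X$ and $X^c$ then interact only inside a single block, which $X$ cannot both contain and avoid.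

How large should the blocks be? Write $q=2^{-w}$. For a measure bounded away from $0$ and $1$ we need $t$ of order $1/q$, and the dependence will turn out to cost at most $tq^2$, which is of order $q$. So we want large blocks, but they must fit: $tw\le k$ means that $w2^w$ is at most of order $k$. This suggests $2^w\approx k/\log_2k$, and it is where the error $\log k/k$ comes from.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $\alpha=m/2^k\le\beta=n/2^k$. Since $m<2^k$, we have $0<\alpha<1$.

\emph{Choice of $w$.} As $\beta>0$, hypothesis \eqref{eq:hyp} gives $6\log_2k/k<(1-\alpha)^2<1$, so $k/\log_2k>6$. Put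
\[
w=\lfloor\log_2(k/\log_2k)\rfloor\ge2,\qquad q=2^{-w}\le\tfrac14 .
\]
Since $\log_2k\ge1$, we have $w\le\log_2k$; with $2^w\le k/\log_2k$ this gives $w2^w\le k$. Also $2^{w+1}>k/\log_2k$, so $q<2\log_2k/k$.

\emph{Choice of $t$.} From $\alpha\le\beta\le(1-\alpha)^2$ we get $f(\alpha)\ge0$. As $\alpha<1$ is below the larger root of $f$, this means $\alpha\le c$. Let $u_t=1-(1-q)^t$ and let $t\ge1$ be minimal with $u_t\ge\alpha$; such a $t$ exists because $\alpha<1$. Then $u_{t-1}<\alpha$ (for $t=1$ because $u_0=0$), and $u_t=u_{t-1}+q(1-q)^{t-1}<\alpha+q$. Moreover,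
\[
e^{-q(t-1)}\ge(1-q)^{t-1}=1-u_{t-1}>1-\alpha\ge1-c>e^{-1/2},
\]
where the last inequality holds because $(1-c)^2=c>0.38>e^{-1}$. Hence $q(t-1)<\frac12$, and therefore $t<1+2^{w-1}<2^w$, the last step because $w\ge2$. So
\[
tq\le1\qquad\text{and}\qquad tw\le w2^w\le k .
\]

\emph{The families.} By $tw\le k$ we can choose disjoint blocks $P_1,\dots,P_t\subseteq[k]$ of size $w$. Let
\begin{align*}
\mathcal U&=\{X\subseteq[k]:X\supseteq P_i\text{ for some }i\},\\
\mathcal W&=\{Y\subseteq[k]:\emptyset\ne Y\cap P_i\ne P_i\text{ for all }i\}.
\end{align*}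
(Here $\mathcal W=\mathcal V\setminus\mathcal U$ with $\mathcal V=\{Y:Y^c\notin\mathcal U\}$, as in Section~\ref{sec:upper}.) The families are disjoint. If $X\supseteq P_i$ and $Y\in\mathcal W$, then $X\cap Y\supseteq P_i\cap Y\ne\emptyset$. A uniformly random set contains $P_i$ with probability $q$, independently for different $i$. So $P(\mathcal U)=1-(1-q)^t=u_t\ge\alpha$, and $|\mathcal U|\ge m$. Likewise, a random set neither contains nor avoids $P_i$ with probability $1-2q$, independently for different $i$, so $P(\mathcal W)=(1-2q)^t$.

We compare this with the ideal value $(1-u_t)^2=(1-q)^{2t}$. For $0\le y\le x\le1$ the factorization $x^t-y^t=(x-y)\sum_{j=0}^{t-1}x^jy^{t-1-j}$ gives $x^t-y^t\le t(x-y)$. With $x=(1-q)^2$ and $y=1-2q$, so that $x-y=q^2$,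
\[
P(\mathcal W)\ge(1-q)^{2t}-tq^2\ge(1-u_t)^2-q .
\]
Since $1-u_t>1-\alpha-q\ge1-c-\frac14>0$, we may continue
\[
(1-u_t)^2-q\ge(1-\alpha-q)^2-q\ge(1-\alpha)^2-2q(1-\alpha)-q\ge(1-\alpha)^2-3q .
\]
Finally $3q<6\log_2k/k$, so \eqref{eq:hyp} gives $P(\mathcal W)\ge\beta$, that is, $|\mathcal W|\ge n$.

\emph{Trimming to the right sizes.} For an up-set, $X\mapsto X\cup\{x\}$ injects the members without $x$ into those with $x$, so $|\mathcal U_x|\ge|\mathcal U|/2\ge m/2\ge k^2\ge2k$. The family $\mathcal W$ is closed under complements, so $|\mathcal W_x|=|\mathcal W|/2\ge n/2\ge k^2\ge2k$. Select $2k$ members of $\mathcal U$ through each $x\in[k]$; these are at most $2k^2\le m$ sets in all. Add arbitrary members of $\mathcal U$ to obtain $\mathcal A\subseteq\mathcal U$ with $|\mathcal A|=m$ and $|\mathcal A_x|\ge2k$ for all $x$. In the same way, using $2k^2\le n\le|\mathcal W|$, choose $\mathcal B\subseteq\mathcal W$ with $|\mathcal B|=n$ and $|\mathcal B_x|\ge2k$ for all $x$. Lemma~\ref{lem:realize} now gives the coloring of $K_{m,n}$.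

\emph{The bound for $n_k$.} Let $\varepsilon=6\log_2k/k$, $\delta=\varepsilon/\sqrt5$ and $m=\lfloor(c-\delta)2^k\rfloor$. For large $k$ we have $2k^2\le m<2^k$. The function $f$ is decreasing on $[0,\frac32]$, with $f(c)=0$ and $f'(c)=2c-3=-\sqrt5$. As $f$ is a monic quadratic,
\[
f(m/2^k)\ge f(c-\delta)=\sqrt5\,\delta+\delta^2\ge\varepsilon ,
\]
which is \eqref{eq:hyp} with $n=m$. So $K_{m,m}$ has a point-distinguishing coloring with $k$ colors, and by \eqref{eq:nk}
\[
n_k\ge m\ge(c-\delta)2^k-1=2^{k-1}\Bigl(3-\sqrt5-\frac{12\log_2k}{\sqrt5\,k}\Bigr)-1. \qedhere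
\]
\end{proof}

\begin{remark}
The size conditions in Theorem~\ref{thm:lower} serve a purpose. The condition $m<2^k$ cannot be dropped: for $k=64$ and $m=n=3\cdot2^k$, inequality \eqref{eq:hyp} reads $3\le4-\frac{36}{64}$ and holds, but there are not enough color sets. Some lower bound on $m$ is needed too: for $m=1$ every leaf of the star $K_{1,n}$ has a one-element color set, so $n\le k$, whereas \eqref{eq:hyp} holds for $m=1$, $n=k+1$ and all large $k$.
\end{remark}

\section{The order of the error}\label{sec:order}

The right inequality of Theorem~\ref{thm:order} follows from Theorem~\ref{thm:lower}, because the term $-1$ there contributes only $2^{1-k}$. For the left inequality we must improve the upper bound, and the place to do so is the last step of \eqref{eq:basic}. We need a positive lower bound for $P(\mathcal U\cap\mathcal V)-P(\mathcal U)P(\mathcal V)$.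

For an up-set $\mathcal U\subseteq2^{[k]}$ and $i\in[k]$ let
\[
\mathcal U^{(i)}=\{X\in\mathcal U:\ X\,\triangle\,\{i\}\notin\mathcal U\},
\]
the members of $\mathcal U$ that leave $\mathcal U$ when the status of $i$ is changed. Every member of $\mathcal U^{(i)}$ contains $i$, so $P(\mathcal U^{(i)})\le\frac12$. We use two theorems of Talagrand, in which $K,c_0>0$ are absolute constants, $\phi(x)=x/\ln(e/x)$ for $0<x\le1$, and $\phi(0)=0$.

\begin{enumerate}
\item[(T1)] \cite{T96} For up-sets $\mathcal U,\mathcal V\subseteq2^{[k]}$,
\[
P(\mathcal U\cap\mathcal V)-P(\mathcal U)P(\mathcal V)\ge\frac1K\,\phi\Bigl(\sum_iP(\mathcal U^{(i)})P(\mathcal V^{(i)})\Bigr).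
\]
\item[(T2)] \cite[case $p=\frac12$]{T94} For an up-set $\mathcal U\subseteq2^{[k]}$,
\[
\sum_i\frac{P(\mathcal U^{(i)})}{\ln(1/P(\mathcal U^{(i)}))}\ge c_0\,P(\mathcal U)\bigl(1-P(\mathcal U)\bigr),
\]
where terms with $P(\mathcal U^{(i)})=0$ are read as $0$.
\end{enumerate}

The plan is as follows. For our dual pair $\mathcal U,\mathcal V$ the numbers $a_i=P(\mathcal U^{(i)})$ and $P(\mathcal V^{(i)})$ agree, so (T1) bounds the correlation from below in terms of $\sum a_i^2$. The measure $P(\mathcal U)$ will be bounded away from $0$ and $1$. If all $a_i$ were equal, (T2) would then make them at least of order $\ln k/k$, so that $\sum a_i^2$ is at least of order $(\ln k)^2/k$. The logarithm in $\phi$ then costs one factor $\ln k$. In the construction of Section~\ref{sec:lower} the $a_i$ are of no larger order: for $i$ in a block, $X\in\mathcal U^{(i)}$ means that $X$ contains this block and no other, so $a_i=q(1-q)^{t-1}<2\log_2k/k$; for all other $i$, $a_i=0$.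

The argument of $\phi$ in (T1) always lies in $[0,1]$, by the following fact and the Cauchy--Schwarz inequality.

\begin{lemma}\label{lem:bessel}
For an up-set $\mathcal U\subseteq2^{[k]}$ we have $\sum_iP(\mathcal U^{(i)})^2\le P(\mathcal U)\le1$.
\end{lemma}

\begin{proof}
Let $r_i(X)=1$ if $i\in X$ and $r_i(X)=-1$ otherwise. Under $P$ the functions $r_1,\dots,r_k$ are orthonormal. The mean of $1_{\mathcal U}r_i$ is $P(X\in\mathcal U,\,i\in X)-P(X\in\mathcal U,\,i\notin X)$. Group the sets into pairs $\{X,X\cup\{i\}\}$ with $i\notin X$. A pair with both or no members in $\mathcal U$ contributes $0$ to this mean and contains no member of $\mathcal U^{(i)}$. In any other pair exactly $X\cup\{i\}$ is in $\mathcal U$; it is then in $\mathcal U^{(i)}$, and the pair contributes $2^{-k}$. So the mean is $P(\mathcal U^{(i)})$, and Bessel's inequality bounds $\sum_iP(\mathcal U^{(i)})^2$ by the mean of $1_{\mathcal U}^2$, which is $P(\mathcal U)$.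
\end{proof}

\begin{proof}[Proof of the left inequality in Theorem~\ref{thm:order}]
Let $m=n=n_k$ and $\mu=n_k/2^k$. Take a point-distinguishing coloring of $K_{m,m}$ with $k$ colors, and let $\mathcal U,\mathcal V$ be as in Section~\ref{sec:upper}, with $u=P(\mathcal U)$. By \eqref{eq:range}, $u\in[\mu,1-\mu]$. Theorem~\ref{thm:lower} gives $\mu\ge\frac14$ for large $k$, so $c_0u(1-u)\ge c_1$ with $c_1=\frac3{16}c_0$.

\emph{Duality.} The map $X\mapsto Z=(X\,\triangle\,\{i\})^c$ is a bijection from $\mathcal V^{(i)}$ onto $\mathcal U^{(i)}$. Indeed, $X\,\triangle\,\{i\}\notin\mathcal V$ means $Z\in\mathcal U$, and $X\in\mathcal V$ means $X^c=Z\,\triangle\,\{i\}\notin\mathcal U$. So $a_i:=P(\mathcal U^{(i)})=P(\mathcal V^{(i)})$. Put $S=\sum_ia_i^2$.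

\emph{Claim: $S\ge c_2(\ln k)^2/k$ for large $k$, with $c_2=\min(1,c_1^2/64)$.} If $S\ge k^{-1/2}$, this holds for large $k$ because $(\ln k)^2\le k^{1/2}$. Suppose $S<k^{-1/2}$, and split the sum in (T2). For $0<a_i\le k^{-1/4}$ we have $\ln(1/a_i)\ge\frac14\ln k$, so these indices contribute at most
\[
\frac4{\ln k}\sum_ia_i\le\frac{4\sqrt{kS}}{\ln k}
\]
by Cauchy--Schwarz. For $a_i>k^{-1/4}$ we use $\ln(1/a_i)\ge\ln2$ and $a_i<k^{1/4}a_i^2$. These indices contribute at most $k^{1/4}S/\ln2\le k^{-1/4}/\ln2\le c_1/2$ for large $k$. As the whole sum is at least $c_1$, we get $4\sqrt{kS}/\ln k\ge c_1/2$, that is, $S\ge c_1^2(\ln k)^2/(64k)$.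

\emph{Conclusion.} Let $z=c_2(\ln k)^2/k$. For large $k$ we have $z\le S\le1$, the last inequality by Lemma~\ref{lem:bessel}. The function $\phi(x)=x/(1-\ln x)$ is increasing on $(0,1]$, since there the numerator increases and the positive denominator decreases. Also $\ln(e/z)=1+\ln k-2\ln\ln k-\ln c_2\le2\ln k$ for large $k$. Hence
\[
\phi(S)\ge\phi(z)\ge\frac{c_2(\ln k)^2}{k}\cdot\frac1{2\ln k}=\frac{c_2}2\cdot\frac{\ln k}k .
\]
By (T1), $P(\mathcal U\cap\mathcal V)\ge u(1-u)+c_4\ln k/k$ with $c_4=c_2/(2K)$. We use this instead of Lemma~\ref{lem:HK} in \eqref{eq:basic}, together with $u(1-u)\ge\mu(1-\mu)$ from \eqref{eq:min}, and obtain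
\[
2\mu\le1-\mu(1-\mu)-c_4\frac{\ln k}k,\qquad\text{that is,}\qquad f(\mu)\ge c_4\frac{\ln k}k .
\]
By Theorem~\ref{thm:upper}, $\mu<c$. Since $f(c)=0$ and $|f'|\le3$ on $[0,c]$, we have $f(\mu)\le3(c-\mu)$. Therefore
\[
3-\sqrt5-\frac{n_k}{2^{k-1}}=2(c-\mu)\ge\frac{2c_4}3\cdot\frac{\ln k}k .\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{PD}
\emph{On the point-distinguishing chromatic index of complete bipartite graphs},
\url{https://combinatorialpress.com/article/ars/Volume%20080/volume-80-paper-8.pdf}.

\bibitem{T94}
M.~Talagrand, \emph{On Russo's approximate zero-one law}, Ann. Probab. \textbf{22} (1994), 1576--1587.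

\bibitem{T96}
M.~Talagrand, \emph{How much are increasing sets positively correlated?}, Combinatorica \textbf{16} (1996), 243--258.

\end{thebibliography}

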